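# Covering a uniform random tree and returning to the root: $\mathbb E\,C_n^+\sim 4\sqrt{2\pi}\,n^{3/2}$

## 1. Uniform labeled trees, the walk, and local time at the root

**Definition (uniform tree).** There are $n^{n-2}$ trees on the labeled vertices $\{0,1,\dots,n-1\}$. Root each of them at $0$. The random tree $T_n$ is uniform on this set. The height of a vertex is its distance to the root, and the height of the tree is the largest height of a vertex.

*Example.* For $n=3$ there are three trees, according to which vertex is the middle one. If $0$ is the middle vertex, the root has two leaves attached. In the other two trees, $0$ is an end of a path with two edges.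

We also use *rooted labeled trees*, where any vertex may be the root. There are $n\cdot n^{n-2}=n^{n-1}$ of them. By relabeling symmetry, the average over $T_n$ of a quantity that does not depend on the names of the labels equals its average over all $n^{n-1}$ rooted labeled trees.

**Definition (walk, cover time, cover-and-return time).** Given the tree, $(X_j)_{j\ge0}$ is simple random walk started at the root: from a vertex $v$ of degree $r_v$ it moves to each neighbor with probability $1/r_v$. The cover time is $C_n=\max_v\min\{j\ge0:X_j=v\}$, and the cover-and-return time is $C_n^+=\min\{j\ge C_n:X_j=0\}$. We write $C^+$ when the tree is a fixed tree $T$. The expectation $\mathbb E$ is over both tree and walk.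

*Example.* On the path $0-1-2$, the trajectory $0,1,0,1,2,1,0$ has $C=4$ and $C^+=6$.

**Definition (continuous-time chain, local time).** Let $T$ be a finite rooted tree. The chain on $T$ starts at the root and crosses each edge, in each direction, at rate $1$: it waits at $v$ an exponential time of rate $r_v$ (mean $1/r_v$) and then moves to a uniform neighbor. Its jump chain is simple random walk. Let $L_v$ be the time spent at $v$ so far; for the root this is the root local time. "At inverse local time $\ell$" means: at the moment when the root local time reaches $\ell$. On the one-vertex tree the chain stays put, and its local time is just time.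

*Example.* On the tree with two vertices, measured in root local time, the jumps to the child form a Poisson process of rate $1$. At inverse local time $\ell$ the child is unvisited with probability $e^{-\ell}$.

**Definition (the variable $\tau$).** Let $T$ have $n\ge2$ vertices. Let $K$ be the number of excursions from the root completed at time $C^+$, and let $\tau$ be the sum of the $K$ root holding times that precede these excursions. So $\tau$ is the root local time at the cover-and-return time. For the one-vertex tree put $\tau=0$. For $T=T_n$ write $\tau_n$.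

*Example.* Let the root be the center of a star with $r$ leaves. In root local time, the leaves are first visited at independent $\mathrm{Exp}(1)$ times, and $\tau$ is their maximum. So $\mathbb E\tau=1+\frac12+\dots+\frac1r$.

**Definition (weights).** $p_n=\dfrac{n^{n-1}e^{-n}}{n!}$ for $n\ge1$.

*Example.* $p_1=e^{-1}$, $p_2=e^{-2}$, $p_3=\frac32e^{-3}$. By Stirling's formula, $p_n\sim(2\pi)^{-1/2}n^{-3/2}$.

## 2. The constant in front of $n^{3/2}$

How long, on average, does the walk need to see the whole random tree and come back? The problem, taken from "Random Walk Covering of Some Special Trees", is to prove or disprove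
$$\mathbb E\,C_n^+\sim 6\sqrt{2\pi}\,n^{3/2}\qquad(n\to\infty).$$
The statement is false: the order is right, the constant is not.

**Theorem 1.** $\mathbb E C_n^+\sim4\sqrt{2\pi}\,n^{3/2}$ as $n\to\infty$. In particular $\mathbb E C_n^+\not\sim6\sqrt{2\pi}\,n^{3/2}$.

**Theorem 2.**

1. For each $\ell>0$, $n\mapsto P(\tau_n>\ell)$ is nondecreasing.
2. There is exactly one nonnegative $V\in C^2(0,\infty)$ with $xV''=\tfrac12V^2+\sqrt2\,V$, $V(x)=4/x+O(1)$ as $x\downarrow0$, and $V(\infty)=0$. It is strictly positive.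
3. $\tau_n/\sqrt n$ converges in law on $[0,\infty)$. The survival function $\varphi$ of the limit on $(0,\infty)$ is determined by
$$\int_0^\infty(2\pi t^3)^{-1/2}e^{-\lambda t}\varphi(x/\sqrt t)\,dt=\sqrt\lambda\,V(\sqrt\lambda\,x)\quad(\lambda,x>0),\qquad\text{and }\int_0^\infty\varphi=2\sqrt{2\pi}.$$

Theorem 2 is a supplement. Its part 1 and most of its part 2 are proved on the way to Theorem 1; part 3 comes at the end.

The textbook facts we rely on are these.

1. *Wald's identity.* If $\xi_1,\xi_2,\dots\ge0$ are i.i.d. with finite mean and $K$ is an integrable stopping time, then $\mathbb E\sum_{i\le K}\xi_i=\mathbb EK\,\mathbb E\xi_1$.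
2. *Mean return time.* On a tree with $n$ vertices the stationary law of the walk is $r_v/(2(n-1))$, so the mean return time to the root is $2(n-1)/r_0$, where $r_0$ is the root degree.
3. *Exponential formula.* A rooted labeled tree is a root plus a set of rooted labeled trees. If weights multiply over the set, and $A_n$ is the total weight of the possible members of size $n$, then sets have exponential generating function $\exp(\sum A_nx^n/n!)$; adding the root multiplies by $x$. With all weights $1$ this is $R=xe^R$ for $R=\sum n^{n-1}x^n/n!$. Check: $R=x+x^2+\frac32x^3+\cdots$, and $xe^R=x(1+(x+x^2)+\frac12x^2+\cdots)$.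
4. *Helly's theorem.* Monotone functions on $(0,\infty)$ that are uniformly bounded on each compact set have a subsequence converging off a countable set to a monotone function. If monotone functions converge on a dense set to a monotone function, they converge at each of its continuity points (squeeze between neighboring points).
5. *Continuity theorem for Laplace transforms.* If finite measures $\rho_k$ on $[0,\infty)$ satisfy $\int e^{-sy}\rho_k(dy)\to\Lambda(s)$ for every $s\ge0$, and $\Lambda$ is right-continuous at $0$, then $\Lambda$ is the transform of a finite measure $\rho$ and $\rho_k\to\rho$ weakly. Integrals of bounded, $\rho$-a.e. continuous functions then converge.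
6. *Frullani.* $\int_0^\infty(e^{-\alpha y}-e^{-\beta y})\frac{dy}y=\log(\beta/\alpha)$ for $\alpha,\beta>0$.
7. *Stochastic order.* $J\le_{st}J'$ means $P(J'\le j)\le P(J\le j)$ for all $j$. Then the quantile functions of $J$, $J'$ at one uniform variable are ordered pointwise.

## 3. From walk time to root local time; small trees, paths and stars

First, the smallest cases directly. For $n=2$, $C^+=2$. For $n=3$ with the root in the middle, the first excursion finds one leaf and each later one finds the other with probability $\frac12$. That is $1+2=3$ excursions of length $2$ on average, so $\mathbb E C^+=6$. With the root at the end of the path, let $e_i$ be the mean time to hit $2$ from $i$: $e_0=1+e_1$ and $e_1=1+\frac12e_0$, so $e_0=4$; going back costs another $4$, so $\mathbb E C^+=8$. Averaging, $\mathbb E C_3^+=(6+8+8)/3=22/3$.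

**Lemma 1.** For a fixed rooted tree $T$ with $n\ge2$ vertices,
$$\mathbb E C^+=2(n-1)\,\mathbb E\tau.\tag{1}$$
Moreover $g_T(\ell):=P(\tau\le\ell)$ is the probability that at inverse local time $\ell>0$ all $L_v$ are positive.

*Proof.* The purpose is to replace a time by a quantity that sees only the root. The root holding times are i.i.d. with mean $1/r_0$ and independent of the jump chain, hence of $K$; so $\mathbb E\tau=\mathbb EK/r_0$. Since $n\ge2$, the vertex covered last is not the root, so $C^+$ is the total length of the first $K$ discrete excursions. These are i.i.d. with mean $2(n-1)/r_0$. The event $\{K\le k\}$ depends on the first $k$ excursions only, and $K$ is a maximum of finitely many geometric variables (for each $v$, the index of the first excursion that visits $v$), so it is integrable. Wald gives $\mathbb E C^+=\mathbb EK\cdot2(n-1)/r_0=2(n-1)\mathbb E\tau$.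

At inverse local time $\ell$, almost surely, the completed excursions are those whose preceding holding times sum up to at most $\ell$. All vertices have been visited iff at least $K$ excursions are complete, that is, iff $\tau\le\ell$. A visited vertex has $L_v>0$. $\square$

For the one-vertex tree $g_T\equiv1$. For the star with $r$ leaves rooted at the center, (1) gives $\mathbb E C^+=2r(1+\frac12+\dots+\frac1r)$; for $r=2$ this is $6$, as found above.

**Lemma 2 (branching).** Let $T_1,T_2,\dots$ be the subtrees at the children of the root of $T$. Let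
$$Y_\ell\sim\mathrm{Gamma}(N,1),\quad N\sim\mathrm{Poisson}(\ell)\quad(Y_\ell=0\text{ if }N=0),\qquad \mathbb E e^{-sY_\ell}=\exp\Big(-\frac{\ell s}{1+s}\Big).\tag{2}$$
Then for $\ell>0$
$$g_T(\ell)=\prod_i\mathbb E\big[g_{T_i}(Y_\ell);\,Y_\ell>0\big].\tag{3}$$

*Proof.* The purpose is a recursion from the root to its branches. At the root the chain jumps to each child at rate $1$, so in root local time the excursions into the different $T_i$ start at the points of independent rate-$1$ Poisson processes; up to inverse local time $\ell$ there are $N\sim\mathrm{Poisson}(\ell)$ of them into $T_i$. Let $c$ be the root of $T_i$. Inside $T_i$ the chain moves like the chain on $T_i$, except that while at $c$ it leaves to the root of $T$ at rate $1$. Glue the excursions together: we get the chain on $T_i$ started at $c$, stopped at the $N$-th mark of an independent rate-$1$ Poisson process on the local time at $c$. So the local time at $c$ is $\mathrm{Gamma}(N,1)$ and is independent of that chain. Given its value $y>0$, the local times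 on $T_i$ are those of the chain on $T_i$ at inverse local time $y$, all positive with probability $g_{T_i}(y)$. If $N=0$, then $T_i$ is unvisited. The branches are independent, which is (3). Finally $\mathbb E(1+s)^{-N}=\exp(-\ell(1-\frac1{1+s}))$. $\square$

**Lemma 3.** If $v$ has height $d\ge1$, then at inverse local time $\ell$
$$\mathbb Ee^{-sL_v}=\exp\Big(-\frac{\ell s}{1+ds}\Big),\qquad P(L_v=0)=e^{-\ell/d}.\tag{4}$$

*Proof.* For $d=1$ this is (2). If it holds at height $d-1$, condition on the local time $Y_\ell$ at the child of the root below which $v$ lies: $\mathbb Ee^{-sL_v}=\mathbb Ee^{-s'Y_\ell}$ with $s'=\frac{s}{1+(d-1)s}$, and $\frac{s'}{1+s'}=\frac s{1+ds}$. Let $s\to\infty$ for the second claim. $\square$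

For the path with $n$ vertices rooted at an end, everything is visited iff the far end is, so $g_T(\ell)=1-e^{-\ell/(n-1)}$, $\mathbb E\tau=n-1$ and $\mathbb E C^+=2(n-1)^2$; for $n=3$ this is $8$, as above. So paths give order $n^2$ and stars give order $n\log n$.

Write
$$g_n(\ell)=\mathbb E\,g_{T_n}(\ell),\qquad\varphi_n=1-g_n,\qquad m_n=\mathbb E\tau_n=\int_0^\infty\varphi_n(\ell)\,d\ell<\infty.$$
So $\varphi_n(\ell)=P(\tau_n>\ell)$, and for $n\ge2$
$$\mathbb E C_n^+=2(n-1)\,m_n.\tag{5}$$
For instance $\varphi_1=0$, $\varphi_2=e^{-\ell}$, $\varphi_3=\frac13(2e^{-\ell}-e^{-2\ell})+\frac23e^{-\ell/2}$, so $m_2=1$, $m_3=\frac13\cdot\frac32+\frac23\cdot2=\frac{11}6$ and $\mathbb E C_3^+=4\cdot\frac{11}6=\frac{22}3$. Theorem 1 is the assertion $m_n\sim2\sqrt{2\pi n}$.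

## 4. The union bound loses a logarithm

Formula (4) suggests a first attempt. One vertex $v$ at height $d$ gives $\mathbb E\tau\ge\int_0^\infty e^{-\ell/d}d\ell=d$. In the other direction, given the tree,
$$\mathbb E\tau\le\int_0^\infty\min\Big(1,\sum_{v\ne 0}e^{-\ell/d(v)}\Big)d\ell ,$$
where $d(v)$ is the height of $v$. Here is the point where this stops working. By Cayley's forest formula there are $kn^{n-k-1}$ forests on $n$ labeled vertices with $k$ given roots, so a given path with $d+1$ vertices lies in $(d+1)n^{n-d-2}$ trees. Summing over paths that start at $0$, the expected number of vertices of height $d$ in $T_n$ is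
$$(d+1)\,\frac{(n-1)(n-2)\cdots(n-d)}{n^d}\le d+1 .$$
With $k=\lfloor\sqrt n/2\rfloor$, the expected number of vertices of height at most $k$ is at most $\frac12(k+1)(k+2)\le n/4$ for large $n$. By Markov's inequality, with probability at least $\frac12$ at least $n/2$ vertices have height greater than $\sqrt n/2$. On that event the sum is at least $\frac n2e^{-2\ell/\sqrt n}\ge1$ for all $\ell\le\frac{\sqrt n}2\log\frac n2$. So the expectation of the union bound is at least $\frac14\sqrt n\log\frac n2$, while Theorem 1 says that $m_n$ has order $\sqrt n$. The bound throws away that vertices with common ancestors tend to be missed together. The recursion (3) keeps this dependence exactly, and we now average it over the tree.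

## 5. A functional equation for the root local time

**Step 1: the generating function equation.** This step turns (3) into one equation for all $n$ at once. For $0\le z\le1$ let $G_z(\ell)=\sum_np_ng_n(\ell)z^n$. Give a rooted labeled tree the weight $g_T(\ell)$. By (3) this is a product over the branches of the weights $\mathbb E[g_{T_i}(Y_\ell);Y_\ell>0]$. The exponential formula at $x=z/e$ gives
$$G_z(\ell)=\frac ze\exp\big(\mathbb E[G_z(Y_\ell);Y_\ell>0]\big)\qquad(\ell>0).\tag{6}$$
All coefficients are nonnegative, so this formal identity holds numerically for $0\le z\le1$.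

We also need a truncation. Let $g_T^{(m)}(\ell)$ be the probability that at inverse local time $\ell$ all vertices of height $\le m$ have positive local time. (On the path $0-1-2$: $g^{(1)}=1-e^{-\ell}$ and $g^{(2)}=g=1-e^{-\ell/2}$.) Then $g_T^{(0)}=1$, the proof of (3) gives $g_T^{(m+1)}(\ell)=\prod_i\mathbb E[g^{(m)}_{T_i}(Y_\ell);Y_\ell>0]$, and $g_T^{(m)}\downarrow g_T$, with equality once $m$ reaches the height. With $G_z^{(m)}=\sum_np_n\,\mathbb E g^{(m)}_{T_n}z^n$ we get $G_z^{(m+1)}(\ell)=\frac ze\exp(\mathbb E[G_z^{(m)}(Y_\ell);Y_\ell>0])$.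

**Step 2: the tree function near its singularity.** This step measures how far $z=e^{-\theta}$ is from critical. Let $H(z)=\sum p_nz^n$, so $H=\frac zee^H$. At $z=1$, $H(1)=e^{H(1)-1}$, so $H(1)=1$, since $e^{x-1}\ge x$ with equality only at $x=1$. Put $h=h_\theta=H(e^{-\theta})$ and $\eta=1-h$. Taking logarithms, $\theta=-\log(1-\eta)-\eta=\sum_{k\ge2}\eta^k/k$, so $\frac{\eta^2}2\le\theta\le\frac{\eta^2}{2(1-\eta)}$. For $\theta\le1$, $h\ge p_1e^{-\theta}=e^{-1-\theta}\ge e^{-2}$, so $\theta\le e^2\eta^2/2$. Since $\eta\to0$ as $\theta\to0$, we conclude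
$$c_0\sqrt\theta\le1-h_\theta\ \ (0<\theta\le1,\ c_0=\sqrt2/e),\qquad1-h_\theta\le\sqrt{2\theta},\qquad\frac{1-h_\theta}{\sqrt\theta}\to\sqrt2\ \ (\theta\to0).\tag{7}$$

**Step 3: the equation for the uncovered part.** This step isolates the small quantity. Put
$$F_\theta(\ell)=\sum_np_n\varphi_n(\ell)e^{-\theta n},\qquad q=F_0,\qquad u_\theta=F_\theta/h_\theta\ \text{ on }(0,\infty),\qquad u_\theta(0):=1.$$
The first terms of $q$ are $q(\ell)=0+e^{-2}e^{-\ell}+\frac32e^{-3}\varphi_3(\ell)+\cdots$, and $u_0=q$ on $(0,\infty)$. We have $G_{e^{-\theta}}=h(1-u_\theta)$. The convention $u_\theta(0)=1$ lets us drop the restriction $Y_\ell>0$: $\mathbb E[h(1-u_\theta(Y_\ell));Y_\ell>0]=h-h\,\mathbb Eu_\theta(Y_\ell)$. Since $\frac zee^h=h$, (6) becomes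
$$-\log(1-u_\theta(\ell))=h_\theta\,\mathbb E\,u_\theta(Y_\ell)\qquad(\ell>0).\tag{8}$$
(Here $u_\theta<1$ because $g_1=1$ makes $G>0$.) The same computation for $u^{(m)}=1-G^{(m)}_{e^{-\theta}}/h_\theta$, $u^{(m)}(0)=1$, gives
$$u^{(0)}=0\text{ on }(0,\infty),\qquad1-u^{(m+1)}(\ell)=\exp(-h_\theta\,\mathbb Eu^{(m)}(Y_\ell)),\qquad u^{(m)}\uparrow u_\theta,\tag{9}$$
the last by dominated convergence.

**Lemma 4 (comparison).** Let $w$ be measurable with $0\le w\le1$, $w(0)=1$, and
$$h_\theta\,\mathbb E\,w(Y_\ell)\le-\log(1-w(\ell))\quad\text{for all }\ell>0.\tag{10}$$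
Then $u_\theta\le w$.

*Proof.* $u^{(0)}\le w$. If $u^{(m)}\le w$, then for $\ell>0$, $1-u^{(m+1)}(\ell)\ge\exp(-h\,\mathbb Ew(Y_\ell))\ge1-w(\ell)$. Let $m\to\infty$. $\square$

Since $g_T$ is nondecreasing, $u_\theta$ and $q$ are nonincreasing with values in $[0,1]$. Since $0\le\varphi_n\le1$, comparing series with $H$ gives, for $0<a<b$,
$$0\le q-F_\theta\le1-h_\theta\le\sqrt{2\theta},\qquad0\le F_{a\theta}-F_{b\theta}\le h_{a\theta}-h_{b\theta}\le\sqrt{2b\theta}.\tag{11}$$

## 6. The differential equation hidden in (8)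

This section is a heuristic and is not used as proof. By (2), $\mathbb EY_\ell=\ell$ and $\mathrm{Var}\,Y_\ell=\mathbb EN+\mathrm{Var}N=2\ell$. If $u$ varies slowly, $\mathbb Eu(Y_\ell)\approx u+\ell u''$, and if $u$ is small, $-\log(1-u)\approx u+\frac12u^2$. With $1-h_\theta\approx\sqrt{2\theta}$, (8) suggests
$$\ell u''\approx\tfrac12u^2+\sqrt{2\theta}\,u .$$
At $\theta=0$ a pure power $A/\ell$ solves this iff $2A=\frac12A^2$, so $A=0$ or $A=4$; we expect $q(\ell)\approx4/\ell$. For $\theta>0$, $u=\sqrt\theta\,V(\sqrt\theta\,\ell)$ turns the equation into $xV''=\frac12V^2+\sqrt2V$. The constant $4$ is the source of the $4$ in Theorem 1.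

Three things need proof. Limits of the rescaled functions must exist and solve the equation. We must know *which* solution occurs, since for instance $0$ also solves the critical equation, so bounds from both sides are needed. And a statement about sums over $n$ must be turned into one about each $n$.

## 7. Explicit sub- and supersolutions

**Lemma 5.** For all $\theta\ge0$ and $\ell\ge0$,
$$u_\theta(\ell)\le w_1(\ell):=\frac4{\ell+4}.\tag{12}$$

*Proof.* We verify (10) for $w_1$. Let $L=\ell+4$. By (2) and the substitution $r=s/(1+s)$, for which $ds=(1-r)^{-2}dr$ and $4s=4r+\frac{4r^2}{1-r}$,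
$$\mathbb Ew_1(Y_\ell)=4\int_0^\infty e^{-4s-\ell s/(1+s)}ds=4\int_0^1e^{-Lr}e^{-4r^2/(1-r)}(1-r)^{-2}dr.$$
We claim $e^{-4r^2/(1-r)}(1-r)^{-2}\le1+2r$ on $[0,1)$, that is, $-2\log(1-r)-\log(1+2r)\le\frac{4r^2}{1-r}$. Both sides vanish at $0$. The left side has derivative $\frac{6r}{(1-r)(1+2r)}\le\frac{6r}{1-r}$, and the right side has derivative $\frac{4r(2-r)}{(1-r)^2}\ge\frac{8r}{1-r}$. Hence
$$\mathbb Ew_1(Y_\ell)\le4\int_0^\infty e^{-Lr}(1+2r)\,dr=\frac4L+\frac8{L^2}=w_1+\tfrac12w_1^2\le-\log(1-w_1).$$
As $w_1(0)=1$ and $h\le1$, Lemma 4 applies. $\square$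

**Lemma 6.** For $0<\theta\le1$, with $K=8/c_0>4$ (from here on $K$ denotes this constant),
$$u_\theta(\ell)\le w_2(\ell):=\frac{4K}{\sqrt\theta\,(\ell+4)^2}.\tag{13}$$

*Proof.* This gives integrability at infinity for $\theta>0$. We verify (10) for $w=\min(w_1,w_2)$. Since $w_2(0)=K/(4\sqrt\theta)\ge1$, $w(0)=1$. At points where $w=w_1$, $h\,\mathbb Ew(Y_\ell)\le h\,\mathbb Ew_1(Y_\ell)\le-\log(1-w_1(\ell))$ by the previous proof. At the other points $w_2<w_1$, i.e. $L>K/\sqrt\theta$. Using $(y+4)^{-2}=\int_0^\infty se^{-s(y+4)}ds$ and the same substitution,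
$$\mathbb E(Y_\ell+4)^{-2}=\int_0^1re^{-Lr}e^{-4r^2/(1-r)}(1-r)^{-3}dr\le\int_0^\infty re^{-Lr}(1+4r)\,dr=L^{-2}\Big(1+\frac8L\Big).$$
The inequality used is $e^{-4r^2/(1-r)}(1-r)^{-3}\le1+4r$. The logarithms of both sides vanish at $0$, so it suffices that
$$\frac3{1-r}-\frac{4r(2-r)}{(1-r)^2}\le\frac4{1+4r}.$$
Multiplying by $(1-r)^2(1+4r)$, this reads $(3-11r+4r^2)(1+4r)\le4(1-r)^2$, i.e. $3+r-40r^2+16r^3\le4-8r+4r^2$, i.e. $1-9r+44r^2-16r^3\ge0$. On $[0,1]$ the left side is at least $1-9r+28r^2$, which is positive because $81<112$.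

So at these points $h\,\mathbb Ew(Y_\ell)\le h\,\mathbb Ew_2(Y_\ell)\le h\,w_2(1+\frac8L)$. Moreover $\frac8L\le\frac{8\sqrt\theta}K=c_0\sqrt\theta\le1-h\le\frac1h-1$ by (7). Hence $h(1+\frac8L)\le1$ and $h\,\mathbb Ew(Y_\ell)\le w_2\le-\log(1-w_2)$. $\square$

**Lemma 7.** For $\ell\ge1$,
$$q(\ell)\ge\frac1{3e\,\ell}.\tag{14}$$

*Proof.* This excludes the zero solution. Let $s_d=\sum_np_nP(\mathrm{height}(T_n)\ge d)$, so $s_0=1$ and $1-s_d$ is the $p$-weight of trees of height at most $d-1$. A tree has height at most $d$ iff all its branches have height at most $d-1$, so the exponential formula gives $1-s_{d+1}=e^{-1}e^{1-s_d}=e^{-s_d}$. We show $s_d\ge\frac1{d+1}$ by induction. Since $1-e^{-x}\ge x-\frac{x^2}2$ and $x-\frac{x^2}2$ increases on $[0,1]$,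
$$s_{d+1}\ge\frac1{d+1}-\frac1{2(d+1)^2}\ge\frac1{d+2},$$
the last because $\frac1{(d+1)(d+2)}\ge\frac1{2(d+1)^2}$ iff $d\ge0$. Now take $d=\lceil\ell\rceil$. In a tree of height at least $d$, a given vertex at height $d$ is unvisited with probability $e^{-\ell/d}\ge e^{-1}$ by (4). So $q(\ell)\ge e^{-1}s_d\ge\frac{e^{-1}}{\ell+2}\ge\frac1{3e\ell}$. $\square$

## 8. Scaling limits satisfy $xw''=\frac12w^2+\kappa w$

Let $\varepsilon\downarrow0$ along a sequence, in one of two cases: (i) $u=q$ (with $u(0)=1$), $h=1$, $\kappa=0$; or (ii) $\varepsilon=\sqrt\theta$, $u=u_\theta$, $h=h_\theta$, $\kappa=\sqrt2$. In both, $(1-h)/\varepsilon\to\kappa$. Put $w_\varepsilon(x)=\varepsilon^{-1}u(x/\varepsilon)$. By (12), $w_\varepsilon$ is nonincreasing and $w_\varepsilon(x)\le\min(1/\varepsilon,4/x)$. By Helly, along a subsequence $w_\varepsilon\to w$ a.e. on $(0,\infty)$.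

**Proposition 8.** After modification on a null set, $w$ is $C^2$ with
$$xw''=\tfrac12w^2+\kappa w\quad\text{on }(0,\infty),\tag{15}$$
and $w_\varepsilon\to w$ everywhere along the subsequence.

The functions $w_\varepsilon$ are only known to be monotone, so we cannot Taylor expand them. We put the derivatives on a test function, using the adjoint of $u\mapsto\mathbb Eu(Y_\cdot)$.

**Step 1: the adjoint.** This step finds the law to expand. On $(0,\infty)$, $Y_\ell$ has density
$$k(\ell,y)=\sum_{N\ge1}\frac{e^{-\ell}\ell^N}{N!}\cdot\frac{y^{N-1}e^{-y}}{(N-1)!},$$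
and $P(Y_\ell=0)=e^{-\ell}$. As a function of $\ell$, the first factor is the $\mathrm{Gamma}(N+1,1)$ density; the second is $P(\mathrm{Poisson}(y)=N-1)$. So $k(\cdot,y)$ is the density of $X_y\sim\mathrm{Gamma}(2+\mathrm{Poisson}(y),1)$.

**Step 2: the weak form of (8).** This step moves everything onto a test function. Let $f\in C_c^\infty(0,\infty)$ be supported in $[a,b]$ with $a>0$, and put $P_\varepsilon^*f(y)=\mathbb Ef(\varepsilon X_{y/\varepsilon})$. By Fubini ($0\le u\le1$, $f$ has compact support) and the substitutions $\ell=x/\varepsilon$, $y\mapsto y/\varepsilon$,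
$$\int f(x)\,\mathbb Eu(Y_{x/\varepsilon})\,dx=\int fe^{-x/\varepsilon}dx+\int P_\varepsilon^*f(y)\,u(y/\varepsilon)\,dy .$$
Multiply (8) at $\ell=x/\varepsilon$ by $\varepsilon^{-2}f(x)$, integrate, and subtract $\varepsilon^{-2}\int f\,u(x/\varepsilon)dx=\varepsilon^{-1}\int fw_\varepsilon$:
$$\varepsilon^{-2}\!\int f\,[-\log(1-u)-u](x/\varepsilon)\,dx=h\varepsilon^{-2}\!\int fe^{-x/\varepsilon}dx+\int w_\varepsilon\frac{P_\varepsilon^*f-f}\varepsilon dy-\frac{1-h}\varepsilon\int w_\varepsilon P_\varepsilon^*f\,dy.\tag{16}$$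

**Step 3: the easy terms.** This step disposes of two terms. On $\mathrm{supp}f$, $u(x/\varepsilon)\le4\varepsilon/a$, and $-\log(1-u)-u=\frac{u^2}2+O(u^3)$. So the left side of (16) is $\int f\frac{w_\varepsilon^2}2dx+O(\varepsilon)$, which tends to $\int f\frac{w^2}2$ by bounded convergence. The first term on the right is $O(\varepsilon^{-2}e^{-a/\varepsilon})\to0$.

**Step 4: the generator on $[a/2,2b]$.** This step computes $(P_\varepsilon^*f-f)/\varepsilon$ where it matters. For $s<1$, $\mathbb Ee^{sX_y}=(1-s)^{-2}e^{ys/(1-s)}$, so the cumulants of $X_y$ are $2(j-1)!+y\,j!$. Hence $\mathbb EX_y=y+2$, $\mathrm{Var}X_y=2y+2$, and the fourth central moment $12+24y+3(2y+2)^2$ is $O(1+y^2)$. With $Z=\varepsilon X_{y/\varepsilon}-y$, uniformly for $y\in[a/2,2b]$,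
$$\mathbb EZ=2\varepsilon,\qquad\mathbb EZ^2=2y\varepsilon+6\varepsilon^2,\qquad\mathbb EZ^4=O(\varepsilon^2),\qquad\mathbb E|Z|^3\le(\mathbb EZ^2\,\mathbb EZ^4)^{1/2}=O(\varepsilon^{3/2}).$$
By Taylor's formula, $(P_\varepsilon^*f-f)/\varepsilon\to yf''+2f'=(yf)''$ uniformly on $[a/2,2b]$; in particular $P_\varepsilon^*f\to f$ uniformly there. Also $w_\varepsilon\le8/a$ there, so bounded convergence applies to this part of both integrals.

**Step 5: the tails.** This step shows that $y\le a/2$ and $y\ge2b$ contribute $o(1)$. There $f=0$ and $w_\varepsilon\le1/\varepsilon$. For $y\le a/2$, Chernoff with $s=\frac14$ gives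
$$P(\varepsilon X_{y/\varepsilon}\ge a)\le\tfrac{16}9e^{-a/(4\varepsilon)+y/(3\varepsilon)}\le\tfrac{16}9e^{-a/(12\varepsilon)} .$$
For $y\ge2b$, $\mathbb Ee^{-X_y/2}\le e^{-y/3}$ gives
$$P(\varepsilon X_{y/\varepsilon}\le b)\le e^{b/(2\varepsilon)-y/(3\varepsilon)}\le e^{-y/(12\varepsilon)} .$$
Since $|P_\varepsilon^*f|\le\|f\|_\infty$ times these probabilities, the contributions are at most a constant times $\varepsilon^{-2}e^{-a/(12\varepsilon)}$ and $\varepsilon^{-2}\int_{2b}^\infty e^{-y/(12\varepsilon)}dy$, both $o(1)$.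

**Step 6: regularity.** This step finishes the proof. In the limit (16) gives
$$\int f\,\tfrac{w^2}2=\int w\,(yf)''dy-\kappa\int wf ,$$
that is, $yw''=\frac12w^2+\kappa w$ as distributions. As $w\le4/x$ is locally bounded, $w''\in L^\infty_{loc}(0,\infty)$, so $w$ has a $C^1$ version; then $w''$ is continuous and $w\in C^2$. The monotone functions $w_\varepsilon$ converge a.e. to a continuous function, hence everywhere. $\square$

## 9. The critical case: $\ell\,q(\ell)\to4$

**Proposition 9.** $\varepsilon^{-1}q(x/\varepsilon)\to4/x$ for all $x>0$ as $\varepsilon\downarrow0$.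

*Proof.* We show that every subsequential limit $w$ in case (i) equals $4/x$; by compactness this suffices. Put $c=\frac1{3e}$. By (12) and (14), $\frac cx\le w\le\frac4x$, and $xw''=\frac12w^2$. Let $D=\frac4x-w\ge0$. As $x(4/x)''=\frac8{x^2}=\frac12(4/x)^2$,
$$x^2D''=\tfrac12xD\big(\tfrac4x+w\big)=\tfrac12D(4+xw)\ge\big(2+\tfrac c2\big)D.$$
Substitute $x=e^t$ and $A(t)=xD\in[0,4]$. Then $D=A/x$, $D'=(A'-A)/x^2$ and $D''=(A''-3A'+2A)/x^3$, where primes on $A$ are derivatives in $t$. So $A''-3A'+2A\ge(2+\frac c2)A$, i.e.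
$$A''-3A'\ge\tfrac c2A\ge0.$$
Thus $e^{-3t}A'$ is nondecreasing. If $A'(t_0)>0$, then $A'(t)\ge A'(t_0)e^{3(t-t_0)}$ for $t\ge t_0$, and $A$ is unbounded, a contradiction. So $A'\le0$. If $A(t_1)>0$, then $A\ge A(t_1)$ on $(-\infty,t_1]$, so $(A'-3A)'\ge\frac c2A(t_1)>0$ there. Hence $A'-3A\to-\infty$ as $t\to-\infty$, and since $A$ is bounded, $A'\to-\infty$, which again makes $A$ unbounded. So $A\equiv0$ and $w=4/x$. $\square$

The lower bound (14) entered only through $xw\ge c$. Without it the argument must fail, because $w=0$, $A\equiv4$ satisfies $A''-3A'=0$.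

## 10. The near-critical profile $V$

Put $v_\theta(x)=\theta^{-1/2}u_\theta(x\theta^{-1/2})$.

**Proposition 10.** As $\theta\to0$, $v_\theta\to V$ pointwise on $(0,\infty)$, where $V$ is the unique nonnegative $C^2$ solution of $xV''=\frac12V^2+\sqrt2V$ with $V=4/x+O(1)$ at $0$ and $V(\infty)=0$. Moreover
$$\frac4x-\sqrt2\le V\le\frac4x,\qquad V\le\frac{4K}{x^2},\tag{17}$$
and $V>0$. This proves part 2 of Theorem 2.

**Step 1: bounds on any limit.** This step supplies the boundary conditions. Let $V$ be a subsequential limit in case (ii); one exists by Proposition 8, and it solves the equation. Rescaling (12) and (13) gives the upper bounds in (17). For the lower bound, $u_\theta\ge F_\theta$ and (11) give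
$$v_\theta(x)\ge\theta^{-1/2}q(x\theta^{-1/2})-\sqrt2\to\frac4x-\sqrt2$$
by Proposition 9. So $V$ is nonnegative and nonincreasing, $V=4/x+O(1)$ at $0$, and $V(\infty)=0$.

**Step 2: uniqueness.** This step shows that all limits coincide. Let $V_1,V_2$ be two solutions as in the proposition and $D=V_1-V_2$. Then
$$D''=\frac Dx\Big(\frac{V_1+V_2}2+\sqrt2\Big),$$
$D$ is bounded near $0$, and $D\to0$ at $\infty$. Suppose $D(x_0)>0$, and let $(\alpha,\beta)\ni x_0$ be the maximal interval on which $D>0$. There $D$ is convex, and $D\to0$ at $\beta\le\infty$. If $D'(x)>0$ at some point of the interval, then by convexity $D$ increases on $[x,\beta)$ and cannot tend to $0$. So $D$ is nonincreasing on $(\alpha,\beta)$. If $\alpha>0$, then $D(\alpha)=0$, so $D\le0$ on $(\alpha,\beta)$, a contradiction. So $\alpha=0$ and $D\ge D(x_0)$ on $(0,x_0]$. For small $x$ we have $V_i\ge2/x$, so $D''\ge2D(x_0)/x^2$ on some $(0,x_1]$ with $x_1<x_0$. Since $D'(x_1)\le0$, integration gives $-D'(x)\ge2D(x_0)(\frac1x-\frac1{x_1})$ on $(0,x_1)$, and integrating again $D(x)\to\infty$ as $x\to0$, contradicting boundedness. So $D\le0$, and by symmetry $D\equiv0$. Hence every sequence $\theta\to0$ has a subsequence along which $v_\theta\to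 V$ with the same $V$, which is the claimed convergence.

**Step 3: positivity.** This step completes the proposition. By (17), $V$ is positive near $0$. At a first zero $x_0$, the nonnegative function $V$ has a minimum, so $V(x_0)=V'(x_0)=0$. Uniqueness for the initial value problem at $x_0>0$ gives $V\equiv0$, a contradiction. $\square$

## 11. Logarithmic windows, and why the constant $6\sqrt{2\pi}$ fails

Since $\int_0^\infty F_\theta(\ell)\,d\ell=\sum_np_nm_ne^{-\theta n}$, the natural plan is to find the leading order of this sum as $\theta\to0$. By (14) $\int_0^\infty q=\infty$, so $\sum p_nm_n=\infty$, and heuristically $p_nm_n$ has size $1/n$, so the sum grows like a logarithm. Leading order is not enough, even with monotonicity of $m_n$: the numbers $m_n'=2\sqrt{2\pi n}\,(1+\frac1{10}\sin\log n)$ are increasing, because $\frac d{dx}\big[\sqrt x(1+\frac1{10}\sin\log x)\big]\ge x^{-1/2}(\frac9{20}-\frac1{10})>0$. Moreover $p_nm_n'=\frac{2+\frac15\sin\log n}n+O(n^{-2})$, and $\int\frac{\sin\log x}x\,dx=-\cos\log x$ is bounded,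 so $\sum_{n\le N}p_nm_n'=2\log N+O(1)$. Yet $m_n'/\sqrt n$ does not converge. We therefore compare two values of $\theta$ with a fixed ratio, where the divergence cancels.

**Step 1 (differences).** This step computes the difference at scales $a\theta$ and $b\theta$: for $0<a<b$,
$$\sum_np_nm_n\big(e^{-a\theta n}-e^{-b\theta n}\big)\longrightarrow2\log\frac ba\qquad(\theta\to0).\tag{18}$$
By Tonelli and $\ell=x/\sqrt\theta$, the left side is $\int_0^\infty\theta^{-1/2}(F_{a\theta}-F_{b\theta})(x/\sqrt\theta)\,dx$. Since $\theta^{-1/2}F_{a\theta}(x/\sqrt\theta)=h_{a\theta}\sqrt a\,v_{a\theta}(\sqrt a\,x)$, the integrand converges to $\sqrt aV(\sqrt ax)-\sqrt bV(\sqrt bx)$. By (11) and (13) it lies between $0$ and $\min(\sqrt{2b},\,4K/(\sqrt a\,x^2))$ when $a\theta\le1$. By dominated convergence, and because $V$ is integrable at $\infty$ by (17), the limit is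
$$\lim_{\delta\to0}\int_\delta^\infty\big(\sqrt aV(\sqrt ax)-\sqrt bV(\sqrt bx)\big)dx=\lim_{\delta\to0}\int_{\sqrt a\,\delta}^{\sqrt b\,\delta}V(x)\,dx=4\log\sqrt{\tfrac ba}=2\log\frac ba,$$
using $V=4/x+O(1)$ at $0$.

**Step 2 (windows).** This step replaces exponential weights by sharp cutoffs. Let $\nu_\theta=\sum_np_nm_n\delta_{\theta n}$ and $\rho_\theta(dy)=(e^{-y}-e^{-2y})\nu_\theta(dy)$, a finite measure for small $\theta$ by Step 1. By (18) with $a=1+s$, $b=2+s$, for every $s\ge0$
$$\int e^{-sy}\rho_\theta(dy)\to2\log\frac{2+s}{1+s}=\int_0^\infty e^{-sy}(e^{-y}-e^{-2y})\frac{2\,dy}y ,$$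
the last by Frullani. By the continuity theorem, $\rho_\theta$ converges weakly to $(e^{-y}-e^{-2y})\frac{2\,dy}y$. For $0<c<d$ the function $1_{(c,d]}(y)/(e^{-y}-e^{-2y})$ is bounded and a.e. continuous. Integrating it, with $\theta=1/N$,
$$\sum_{cN<n\le dN}p_nm_n\longrightarrow2\log\frac dc\qquad(N\to\infty).\tag{19}$$

**Disproof of the constant $6\sqrt{2\pi}$.** If $\mathbb E C_n^+\sim6\sqrt{2\pi}\,n^{3/2}$, then $m_n\sim3\sqrt{2\pi n}$ by (5), so $p_nm_n\sim3/n$, and the sum in (19) would tend to $3\log(d/c)$. This contradicts (19). $\square$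

## 12. Exact monotonicity in the number of vertices

Equation (19) controls averages of $m_n$ over windows. To reach each single $n$ we use monotonicity.

**Proposition 11.** $g_{n+1}(\ell)\le g_n(\ell)$ for all $n\ge1$, $\ell>0$. Hence $\varphi_n(\ell)$ and $m_n$ are nondecreasing in $n$. This is part 1 of Theorem 2.

For $n=2$ this can be seen by hand: with $t=e^{-\ell/2}$, $\varphi_3-\varphi_2=\frac13(2t-t^2-t^4)\ge0$ on $[0,1]$.

**Step 1: splitting off one branch.** This step expresses $g_{n+1}$ through $g_1,\dots,g_n$ by a probability law. Fix $\ell$; let $a_j=\mathbb E[g_j(Y_\ell);Y_\ell>0]$, $b_n=[z^n]\exp(\sum_jp_jz^j)$ and $c_n=[z^n]\exp(\sum_jp_ja_jz^j)$. By $H=\frac zee^H$ and (6), read as identities of power series, $b_n=e\,p_{n+1}$ and $c_n=e\,p_{n+1}g_{n+1}(\ell)$. So $r_n:=c_n/b_n=g_{n+1}(\ell)$. Differentiating the exponentials, $nc_n=\sum_{j=1}^njp_ja_jc_{n-j}$ and $nb_n=\sum_{j=1}^njp_jb_{n-j}$. Therefore, for $n\ge1$,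
$$r_n=\mathbb E\big[a_{J_n}r_{n-J_n}\big],\qquad P(J_n=j)=\frac{j\,p_j\,p_{n-j+1}}{n\,p_{n+1}}\quad(1\le j\le n),\tag{20}$$
where the second identity says that these weights sum to $1$. In words, $J_n$ is the size of the branch of $T_{n+1}$ that contains vertex $1$: inserting the definition of $p_j$ gives $P(J_n=j)=\binom{n-1}{j-1}j^{j-1}(n-j+1)^{n-j-1}/(n+1)^{n-1}$, which counts the label set of the branch, the rooted tree on it, and the remaining tree on $n+1-j$ vertices.

*Example.* $P(J_2=1)=\frac{p_1p_2}{2p_3}=\frac13$ and $P(J_2=2)=\frac{2p_2p_1}{2p_3}=\frac23$. Here $a_1=1-e^{-\ell}$, and $a_2=\mathbb E[1-e^{-Y_\ell}]=1-e^{-\ell/2}$ by (2). So (20) gives $g_3=\frac13(1-e^{-\ell})^2+\frac23(1-e^{-\ell/2})$, as in Section 3.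

**Step 2: two increasing ratios.** This step prepares the comparison of $J_n$ with $J_{n+1}$. Both
$$\frac{p_{j+1}}{p_j}=e^{-1}\Big(1+\frac1j\Big)^{j-1}\qquad\text{and}\qquad\frac{(j+1)p_{j+1}}{jp_j}=e^{-1}\Big(1+\frac1j\Big)^j$$
increase in $j\ge1$. Indeed $\frac d{dx}\big[(x-1)\log(1+\frac1x)\big]=\log(1+\frac1x)-\frac{x-1}{x(x+1)}\ge\frac1{x+1}-\frac{x-1}{x(x+1)}=\frac1{x(x+1)}>0$, and $\frac d{dx}\big[x\log(1+\frac1x)\big]=\log(1+\frac1x)-\frac1{x+1}\ge0$.

**Step 3: both the branch and the rest grow.** This step shows that $J_n$ and $J_{n+1}$ can be coupled so that, almost surely,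
$$J_n\le J_{n+1}\le J_n+1.\tag{21}$$
For $1\le j\le n$, by Step 2 and $n-j+1\le n+1$,
$$\frac{P(J_{n+1}=j)}{P(J_n=j)}=\frac n{n+1}\cdot\frac{p_{n+1}}{p_{n+2}}\cdot\frac{p_{n-j+2}}{p_{n-j+1}}\le\frac n{n+1}<1.$$
Summing, $P(J_{n+1}\le j)\le P(J_n\le j)$ for $j\le n$, and for $j>n$ the right side is $1$. So $J_n\le_{st}J_{n+1}$. Next let $R_n=n-J_n$. For $0\le r\le n-1$, by Step 2 and $n-r\le n$,
$$\frac{P(R_{n+1}=r)}{P(R_n=r)}=\frac{(n+1-r)p_{n+1-r}}{(n-r)p_{n-r}}\cdot\frac{np_{n+1}}{(n+1)p_{n+2}}\le\frac{(n+1)p_{n+1}}{np_n}\cdot\frac{np_{n+1}}{(n+1)p_{n+2}}=\frac{p_{n+1}^2}{p_np_{n+2}}\le1.$$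
So $R_n\le_{st}R_{n+1}$, i.e. $J_{n+1}\le_{st}J_n+1$. The quantile functions of $J_n$, $J_{n+1}$ at one uniform variable satisfy (21).

**Step 4: induction.** This step concludes. We have $g_1=1\ge g_2$. Suppose $g_1\ge\dots\ge g_{n+1}$ on $(0,\infty)$ with $n\ge1$. Then for each $\ell$, $a_1\ge\dots\ge a_{n+1}\ge0$ and $r_0\ge\dots\ge r_n\ge0$. In the coupling, $J_{n+1}\ge J_n$ and $n+1-J_{n+1}\ge n-J_n$, and all indices stay in the ranges just named. So
$$r_{n+1}=\mathbb E[a_{J_{n+1}}r_{n+1-J_{n+1}}]\le\mathbb E[a_{J_n}r_{n-J_n}]=r_n,$$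
i.e. $g_{n+2}\le g_{n+1}$. $\square$

## 13. From windows to single $n$: proof of Theorem 1

This step squeezes $m_N$ between two windows. Let $d>1$. By monotonicity and (19),
$$m_N\sum_{N<n\le dN}p_n\le\sum_{N<n\le dN}p_nm_n\to2\log d,\qquad\sum_{N<n\le dN}p_n\sim\frac2{\sqrt{2\pi N}}\big(1-d^{-1/2}\big),$$
so $\limsup m_N/\sqrt N\le\sqrt{2\pi}\,\dfrac{\log d}{1-d^{-1/2}}$, and the right side tends to $2\sqrt{2\pi}$ as $d\downarrow1$. Likewise, for $0<c<1$,
$$m_N\sum_{cN<n\le N}p_n\ge\sum_{cN<n\le N}p_nm_n\to2\log\frac1c,\qquad\sum_{cN<n\le N}p_n\sim\frac2{\sqrt{2\pi N}}\big(c^{-1/2}-1\big),$$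
so $\liminf m_N/\sqrt N\ge\sqrt{2\pi}\,\dfrac{\log(1/c)}{c^{-1/2}-1}$, which tends to $2\sqrt{2\pi}$ as $c\uparrow1$. Hence $m_n\sim2\sqrt{2\pi n}$, and by (5)
$$\mathbb E C_n^+=2(n-1)m_n\sim4\sqrt{2\pi}\,n^{3/2}.$$
This proves Theorem 1. $\blacksquare$

## 14. The limit law of $\tau_n/\sqrt n$: proof of Theorem 2, part 3

**Step 1: a tail bound.** This step gives tightness: there is a constant $C$ with
$$\varphi_n(\ell)\le\frac{Cn}{\ell^2}\qquad(n\ge1,\ \ell>0).\tag{22}$$
By Proposition 11 and (13) with $\theta=1/n$,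
$$\varphi_n(\ell)\sum_{n\le k\le2n}p_ke^{-k/n}\le F_{1/n}(\ell)\le\frac{4K\sqrt n}{\ell^2},$$
and the sum on the left is at least $e^{-2}\sum_{n\le k\le2n}p_k$, which is at least a positive constant times $n^{-1/2}$.

**Step 2: measures in the size variable.** This step encodes $\varphi_n$ for all $n$ of order $N$ in one measure. Fix $x>0$ and let $\mu_N=\sqrt N\sum_np_n\varphi_n(x\sqrt N)\,\delta_{n/N}$. Its Laplace transform at $\lambda>0$ is
$$\sqrt N\,F_{\lambda/N}(x\sqrt N)=h_{\lambda/N}\sqrt\lambda\,v_{\lambda/N}(\sqrt\lambda\,x)\to\sqrt\lambda\,V(\sqrt\lambda\,x)$$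
by Proposition 10. At $\lambda=0$ it is $\sqrt N\,q(x\sqrt N)\to4/x=\lim_{\lambda\downarrow0}\sqrt\lambda\,V(\sqrt\lambda\,x)$ by Proposition 9. So $\mu_N\to\mu_x$ weakly on $[0,\infty)$, where $\mu_x$ has Laplace transform $\sqrt\lambda\,V(\sqrt\lambda\,x)$. By (22), with constants $C',C''$ independent of $N$, $\delta$ and $x$,
$$\mu_N([0,\delta])\le\sqrt N\sum_{n\le\delta N}p_n\frac{Cn}{x^2N}\le\frac{C''}{x^2\sqrt N}\sum_{n\le\delta N}n^{-1/2}\le\frac{C'\sqrt\delta}{x^2} ,$$
and therefore $\mu_x$ has no atom at $0$.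

**Step 3: the density of $\mu_x$.** This step recovers $\varphi_n$ itself, using monotonicity in $n$. The functions $\psi_N(t)=\varphi_{\lceil tN\rceil}(x\sqrt N)$, $t>0$, are nondecreasing with values in $[0,1]$. Let $\psi$ be a Helly limit along a subsequence. For $f$ continuous with compact support in $(0,\infty)$, along that subsequence,
$$\int f\,d\mu_N=\int_0^\infty f\Big(\frac{\lceil tN\rceil}N\Big)N^{3/2}p_{\lceil tN\rceil}\,\psi_N(t)\,dt\to\int_0^\infty f(t)(2\pi t^3)^{-1/2}\psi(t)\,dt$$
by dominated convergence. So $\mu_x(dt)=(2\pi t^3)^{-1/2}\psi(t)\,dt$. Thus $\psi$ is determined a.e. and, being monotone, off a countable set. Let $\psi_x$ be its left-continuous version. Every subsequence has a further subsequence with such a Helly limit, so the whole sequence satisfies $\varphi_{\lceil tN\rceil}(x\sqrt N)\to\psi_x(t)$ at every continuity point $t$ of $\psi_x$.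

**Step 4: scaling.** This step reduces all $x$ to $x=1$. From $\sqrt\lambda V(\sqrt\lambda x)=x^{-1}\sqrt{\lambda x^2}\,V(\sqrt{\lambda x^2})$, $\mu_x$ is $x^{-1}$ times the image of $\mu_1$ under $t\mapsto x^2t$. Its density is therefore
$$x^{-3}\Big(\frac{2\pi t^3}{x^6}\Big)^{-1/2}\psi_1(t/x^2)=(2\pi t^3)^{-1/2}\psi_1(t/x^2).$$
So $\psi_x(t)=\psi_1(t/x^2)$ a.e., hence everywhere by left-continuity.

**Step 5: the law.** This step reads off the theorem. Let $\varphi(s)=\psi_1(1/s^2)$. It is nonincreasing, and right-continuous because $\psi_1$ is left-continuous. Then $\psi_x(t)=\varphi(x/\sqrt t)$, and the formula for the Laplace transform of $\mu_x$ is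
$$\int_0^\infty(2\pi t^3)^{-1/2}e^{-\lambda t}\varphi(x/\sqrt t)\,dt=\sqrt\lambda\,V(\sqrt\lambda\,x).$$
It determines $\varphi$, since a Laplace transform determines the density a.e. and $\varphi$ is right-continuous. The point $t=1$ is a continuity point of $\psi_x$ iff $x$ is one of $\varphi$, and then $\varphi_N(x\sqrt N)\to\varphi(x)$. By (22), $\varphi_N(x\sqrt N)\le C/x^2$, so the laws of $\tau_N/\sqrt N$ are tight and $\varphi(\infty)=0$. As $\varphi_N(x\sqrt N)=P(\tau_N/\sqrt N>x)$, this is convergence in law on $[0,\infty)$ to a law with survival function $\varphi$ on $(0,\infty)$. Finally $\varphi_n(s\sqrt n)\le\min(1,C/s^2)$, so by dominated convergence and Section 13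
$$\int_0^\infty\varphi(s)\,ds=\lim_n\int_0^\infty\varphi_n(s\sqrt n)\,ds=\lim_n\frac{m_n}{\sqrt n}=2\sqrt{2\pi}.$$
This proves part 3, and with Propositions 10 and 11 all of Theorem 2. $\blacksquare$
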